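\title{Locally homogeneous unit tangent sphere bundles}

\begin{abstract}
We prove that if the unit tangent sphere bundle $T_1M$ of a connected Riemannian manifold $M$, with the metric induced by the Sasaki metric, is locally homogeneous, then $M$ is locally isometric to a two-point homogeneous space. The main step is a description of all Killing fields of $T_1M$ for $\dim M\ge3$, with no homogeneity or completeness assumption: each is the sum of the lift of a Killing field of $M$, a rotation of the fibers by a parallel skew endomorphism field, and a multiple of the geodesic field, and the last term occurs only in constant curvature $1$. The horizontal part of a Killing field is polynomial on each fiber, and its part of top degree is analyzed on the complex null cone.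
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,g)$ be a connected Riemannian manifold of dimension $n$ with Levi-Civita connection $\nabla$. The \emph{Sasaki metric} on $TM$ assigns to a curve $u(t)$ of tangent vectors with base curve $x(t)$ the squared speed $|\dot x|^2+|\nabla_tu|^2$. To put it differently, let $u,X\in T_xM$; let $X^h\in T_uTM$ be the velocity of a parallel field $u(t)$ along a curve with velocity $X$, and let $X^v$ be the velocity of $u+tX$. The Sasaki metric makes the \emph{horizontal lift} $X\mapsto X^h$ and the \emph{vertical lift} $X\mapsto X^v$ isometric embeddings with orthogonal images. We study the hypersurface $T_1M$ of unit vectors with the induced metric $\bar g$ and the projection $\pi:T_1M\to M$; its fibers $S_x$ are unit spheres. For Euclidean space, $T_1\mathbb R^n$ is the Riemannian product $\mathbb R^n\times S^{n-1}$.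

A Riemannian manifold $Q$ is \emph{locally homogeneous} if for all $a,b\in Q$ there is an isometry from a neighborhood of $a$ onto a neighborhood of $b$ that maps $a$ to $b$. A connected Riemannian manifold $S$ is \emph{two-point homogeneous} if for all points with $\operatorname{dist}(a,b)=\operatorname{dist}(a',b')$ there is an isometry of $S$ that maps $a$ to $a'$ and $b$ to $b'$. We call $M$ \emph{locally isometric} to $S$ if every point of $M$ has a neighborhood isometric to an open subset of $S$. The differential of an isometry of $M$ preserves $\bar g$; we call it the \emph{lift} of the isometry. Two-point homogeneity is a property of lifts.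

\begin{lemma}\label{lem:twopoint}
If $S$ is two-point homogeneous, the lifts of its isometries act transitively on $T_1S$. Conversely, if $S$ is connected and complete and the lifts act transitively on $T_1S$, then $S$ is two-point homogeneous.
\end{lemma}

\begin{proof}
Let $u\in S_a$, $u'\in S_{a'}$. For small $\rho>0$ the points $b=\exp_a\rho u$ and $b'=\exp_{a'}\rho u'$ have distance $\rho$ from $a$ and $a'$, and $\exp_{a'}$ is injective on the sphere of radius $\rho$. An isometry $\varphi$ with $\varphi(a)=a'$, $\varphi(b)=b'$ satisfies $\exp_{a'}(\rho\,d\varphi\,u)=b'$, so $d\varphi\,u=u'$. Conversely, join $a$ to $b$ and $a'$ to $b'$ by minimizing unit speed geodesics; an isometry that matches their initial vectors maps $b$ to $b'$.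
\end{proof}

This gives the known result that $(T_1S,\bar g)$ is homogeneous when $S$ is two-point homogeneous. The converse question is posed in \cite{CG}, where it is stated that, to the knowledge of the authors (1997), it is not known whether a manifold with locally homogeneous unit tangent sphere bundle must be locally isometric to a two-point homogeneous space. We show that it must.

\begin{theorem}\label{thm:A}
Let $(M,g)$ be a connected Riemannian manifold. If $(T_1M,\bar g)$ is locally homogeneous, then $(M,g)$ is locally isometric to a two-point homogeneous space. Conversely, if $M$ is locally isometric to a two-point homogeneous space $S$, then $T_1M$ is locally isometric to the homogeneous space $T_1S$.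
\end{theorem}

The second statement follows from Lemma~\ref{lem:twopoint}, because local isometries lift. If every local isometry of $T_1M$ were a lift, the hypothesis of the first statement would say that local isometries of $M$ move any unit vector to any other, the local form of the condition in Lemma~\ref{lem:twopoint}; this is the reason to expect a positive answer. But $T_1M$ can have other isometries. On $\mathbb R^n\times S^{n-1}$ the maps $(x,u)\mapsto(x,au)$ with $a\in SO(n)$ rotate each fiber and fix its base point. On the unit sphere the geodesic flow is isometric (Lemma~\ref{lem:basic}) and does not map fibers to fibers. Local homogeneity of $T_1M$ might a priori come from such isometries and say little about the isometries of $M$. We therefore determine all infinitesimal isometries. For a Killing field $c$ on $M$ and a field $A$ of skew endomorphisms of $TM$, define vector fields on $T_1M$ by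
\[
c^*:=c^h+(\nabla_uc)^v,\qquad \iota_A:=(Au)^v,\qquad \Gamma:=u^h .
\]
They generate the lifted flow of $c$, the rotations $u\mapsto e^{tA}u$ of the fibers, and the geodesic flow.

\begin{theorem}\label{thm:B}
Let $M$ be connected and $n\ge3$. The Killing fields of $(T_1M,\bar g)$ are exactly the fields $c^*+\iota_A+\lambda\Gamma$ with $c$ a Killing field on $M$, $A$ a parallel skew endomorphism field and $\lambda\in\mathbb R$, where $\lambda=0$ unless $M$ has constant curvature $1$. No homogeneity or completeness is assumed.
\end{theorem}

Section~\ref{sec:killing} derives the Killing equations and settles $n\le2$, and Section~\ref{sec:model} solves the equations in a model case. Sections~\ref{sec:poly} and~\ref{sec:cone} prove Theorem~\ref{thm:B}. Section~\ref{sec:germs} turns local homogeneity into a supply of Killing fields, Section~\ref{sec:fiber} shows that $M$ is locally symmetric when the fields $c^*+\iota_A$ span, and Section~\ref{sec:proofA} completes the proof of Theorem~\ref{thm:A}.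

\section{The Killing equations}\label{sec:killing}

\subsection{Conventions}
We write $\langle\,,\rangle$ for $g$ and $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$. An \emph{algebraic curvature tensor} is a tensor with the symmetries of $R$: $\langle R(X,Y)Z,Z'\rangle$ is skew in $X,Y$ and in $Z,Z'$, and the first Bianchi identity $R(X,Y)Z+R(Y,Z)X+R(Z,X)Y=0$ holds; these imply the pair symmetry $\langle R(X,Y)Z,Z'\rangle=\langle R(Z,Z')X,Y\rangle$. Such a tensor is determined by its sectional curvatures. Put
\[
(a\wedge b)X:=\langle b,X\rangle a-\langle a,X\rangle b,\qquad (a\otimes b)X:=\langle b,X\rangle a,\qquad R_aX:=R(X,a)a .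
\]
The Jacobi operator $R_a$ is symmetric, and $R_1(X,Y):=X\wedge Y$ is the tensor of constant curvature $1$. A \emph{ball} is a geodesic ball $U=\exp_x\{|v|<\rho\}$ such that $\exp_x$ is a diffeomorphism on a larger ball. It is connected and relatively compact, and radial parallel transport gives $T_1U\cong U\times S^{n-1}$, which is simply connected for $n\ge3$.

For vector fields $X,Y$ on $M$, the Levi-Civita connection of the Sasaki metric at $u\in TM$ is
\begin{align*}
\bar\nabla_{X^h}Y^h&=(\nabla_XY)^h-\tfrac12(R(X,Y)u)^v, & \bar\nabla_{X^h}Y^v&=(\nabla_XY)^v+\tfrac12(R(u,Y)X)^h,\\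
\bar\nabla_{X^v}Y^h&=\tfrac12(R(u,X)Y)^h, & \bar\nabla_{X^v}Y^v&=0 .
\end{align*}
The tangent space of $T_1M$ at $u$ consists of the vectors $X^h+Y^v$ with $Y\perp u$, and the connection of $\bar g$ is the tangential part of $\bar\nabla$. By the last formula the fibers $S_x$ are totally geodesic.

\subsection{The equations}
A vector field on $T_1U$, $U\subset M$ open, has the form $W=\nu^h+\zeta^v$, where $\nu(x,u),\zeta(x,u)\in T_xM$ and $\zeta\perp u$. We call $\nu$ the \emph{horizontal part}; it measures how $W$ moves base points. Such a map has two derivatives: $\nabla_X\nu$ is the covariant derivative of $\nu(x(t),u(t))$ along a curve with $\dot x=X$ and $u(t)$ parallel, and $D_Y\nu$, for $Y\perp u$, is the derivative of $\nu(x,\cdot)$ on the sphere $S_x$.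

\begin{lemma}\label{lem:killing}
Let $n\ge2$. The field $W=\nu^h+\zeta^v$ is Killing if and only if $\zeta=Au$ for a skew endomorphism field $A$ on $U$ and
\begin{gather}
\langle\nabla_X\nu,Z\rangle+\langle\nabla_Z\nu,X\rangle=0\quad\text{for all }X,Z,\tag{K1}\label{K1}\\
D_Y\nu=-R(u,Y)\nu-\Phi(u,Y)\quad\text{for all }Y\perp u,\tag{K2}\label{K2}
\end{gather}
where $\Phi$ is defined by $\langle\Phi(u,Y),X\rangle=\langle(\nabla_XA)u,Y\rangle$; it is bilinear and skew in $u,Y$.
\end{lemma}

\begin{proof}
Expanding $\nu$ and $\zeta$ in a local frame of $TM$ and using the Leibniz rule, we get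
\begin{align*}
\bar\nabla_{X^h}W&=\bigl(\nabla_X\nu+\tfrac12R(u,\zeta)X\bigr)^h+\bigl(\nabla_X\zeta-\tfrac12R(X,\nu)u\bigr)^v,\\
\bar\nabla_{Y^v}W&=\bigl(D_Y\nu+\tfrac12R(u,Y)\nu\bigr)^h+(D_Y\zeta)^v .
\end{align*}
The field $W$ is Killing if and only if $\langle\bar\nabla_\alpha W,\beta\rangle+\langle\bar\nabla_\beta W,\alpha\rangle=0$ for all $\alpha,\beta$ tangent to $T_1U$. For two vertical vectors this says that $\zeta(x,\cdot)$ is a Killing field of the round sphere $S_x$, that is, $\zeta=A_xu$ with $A_x$ skew; then $\nabla_X\zeta=(\nabla_XA)u$. For two horizontal vectors the term $\frac12\langle R(u,\zeta)X,Z\rangle$ is skew in $X,Z$ and drops out, which leaves \eqref{K1}. For $X^h$ and $Y^v$ the condition is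
\[
\langle(\nabla_XA)u,Y\rangle-\tfrac12\langle R(X,\nu)u,Y\rangle+\langle D_Y\nu,X\rangle+\tfrac12\langle R(u,Y)\nu,X\rangle=0,
\]
and $\langle R(X,\nu)u,Y\rangle=\langle R(u,Y)X,\nu\rangle=-\langle R(u,Y)\nu,X\rangle$ turns it into \eqref{K2}.
\end{proof}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $c$ is a Killing field on $U$, then $c^*$ is Killing.
\item[(b)] The field $\iota_A$ is Killing if and only if $\nabla A=0$.
\item[(c)] If $U$ has constant curvature $1$, then $\Gamma$ is Killing.
\item[(d)] If $W$ is Killing and $\nu=c(x)$ does not depend on $u$, then $c$ is Killing and $W=c^*+\iota_A$ with $\nabla A=0$.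
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $\nu=c$ and $A=\nabla c$, and \eqref{K1} is the Killing equation of $c$. A Killing field satisfies $\nabla^2_{X,u}c=R(X,c)u$, so $\langle\Phi(u,Y),X\rangle=\langle R(X,c)u,Y\rangle=-\langle R(u,Y)c,X\rangle$, which is \eqref{K2}. (b) With $\nu=0$, \eqref{K2} says that $(\nabla_XA)u$ is orthogonal to $u^\perp$; it is orthogonal to $u$ because $\nabla_XA$ is skew. (c) With $\nu=u$ and $A=0$ we have $\nabla_X\nu=0$ and $D_Y\nu=Y=-R_1(u,Y)u$. (d) By \eqref{K1}, $c$ is Killing; by (a), $W-c^*$ is a vertical Killing field, and (b) applies.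
\end{proof}

So Theorem~\ref{thm:B} is a statement about how $\nu$ can depend on $u$.

\subsection{Dimensions one and two}

\begin{proposition}\label{prop:low}
Theorem~\ref{thm:A} holds for $n\le2$.
\end{proposition}

\begin{proof}
For $n=1$, $M$ is locally isometric to $\mathbb R$. Let $n=2$ and let $K$ be the Gauss curvature. The map $\pi$ is a Riemannian submersion with totally geodesic fibers. Let $e_1,e_2$ be the horizontal lifts of an orthonormal frame $X_1,X_2$ and $e_3$ a unit vertical field. O'Neill's tensor $\mathcal A$ satisfies $\mathcal A_{e_1}e_2=-\frac12(R(X_1,X_2)u)^v$, a vector of length $\frac12|K|$; since $\mathcal A_{e_i}$ is skew and $\mathcal A_{e_i}e_i=0$, also $|\mathcal A_{e_i}e_3|=\frac12|K|$. O'Neill's formulas give $\sec(e_1,e_2)=K-3|\mathcal A_{e_1}e_2|^2=K-\frac34K^2$ and $\sec(e_i,e_3)=|\mathcal A_{e_i}e_3|^2=\frac14K^2$, so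
\[
\operatorname{scal}(T_1M)=2\bigl(K-\tfrac34K^2+\tfrac14K^2+\tfrac14K^2\bigr)=2K-\tfrac12K^2 .
\]
(For $K=1$ this is $\frac32$, the scalar curvature of $T_1S^2=\mathbb{RP}^3$ with curvature $\frac14$.) If $T_1M$ is locally homogeneous, this function is constant, so $K$ takes at most two values. As $K$ is continuous and $M$ is connected, $K$ is constant, and $M$ is locally isometric to a sphere, the plane or a hyperbolic plane.
\end{proof}

\begin{remark}\label{rem:surface}
Theorem~\ref{thm:B} fails for $n=2$. On an oriented surface of curvature $1$ let $J$ be the rotation by $\pi/2$. The field $(Ju)^h$ is Killing: $\nabla_X\nu=0$, and for $Y=Ju$ both $D_Y\nu=JY$ and $-R_1(u,Y)Ju$ equal $-u$. Its horizontal part is not of the form $c+\lambda u$.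
\end{remark}

From now on $n\ge3$.

\section{A model case: horizontal part linear in $u$}\label{sec:model}

Suppose that $W$ is Killing on $T_1U$, $U$ connected, and $\nu=c+Lu$ with an endomorphism field $L\not\equiv0$. Under $u\mapsto-u$, with $X,Y,Z$ fixed, the equations split. The odd part of \eqref{K1} and the even part of \eqref{K2} are
\begin{gather}
\langle(\nabla_XL)u,Z\rangle+\langle(\nabla_ZL)u,X\rangle=0,\label{eq:m1}\\
LY=-R(u,Y)Lu\qquad(|u|=1,\ Y\perp u).\label{eq:m2}
\end{gather}
Pairing \eqref{eq:m2} with $Lu$ gives $\langle LY,Lu\rangle=0$ for $Y\perp u$. So every $u$ is an eigenvector of $L^{T}L$, and $L^{T}L=\lambda^2\,\mathrm{Id}$ at each point.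

\emph{Let $L$ be symmetric.} Then $T(X,u,Z):=\langle(\nabla_XL)u,Z\rangle$ is symmetric in the last two arguments and, by \eqref{eq:m1}, skew in the first and third. Applying the two symmetries in turn,
\[
T(X,u,Z)=T(X,Z,u)=-T(u,Z,X)=-T(u,X,Z)=T(Z,X,u)=T(Z,u,X)=-T(X,u,Z),
\]
so $\nabla L=0$. Hence $\lambda$ is a nonzero constant, and $R(X,Y)$ commutes with $L$ and preserves its eigenspaces. If $La=\lambda a$ and $Lb=-\lambda b$ with unit vectors $a,b$, then \eqref{eq:m2} with $u=a$, $Y=b$ gives $R(a,b)a=b$, although $R(a,b)a$ lies in the eigenspace of $a$. So $L=\pm\lambda\,\mathrm{Id}$, and \eqref{eq:m2} becomes $R_uY=Y$: the curvature is $1$. This is the conclusion of Theorem~\ref{thm:B}.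

The fiber equation \eqref{eq:m2} alone does not give it. Two algebraic curvature tensors show this.
\begin{enumerate}
\item[(S)] For $L$ symmetric with $L^2=\mathrm{Id}$, the tensor $R(X,Y)=LX\wedge LY$ satisfies $R(u,Y)Lu=\langle LY,Lu\rangle Lu-|Lu|^2LY=-LY$.
\item[(J)] For an orthogonal complex structure $L=J$ put
\begin{equation}\label{eq:RJ}
R_J(X,Y)Z:=\langle JY,Z\rangle JX-\langle JX,Z\rangle JY+2\langle X,JY\rangle JZ .
\end{equation}
For $|u|=1$, $Y\perp u$ we have $R_J(u,Y)Ju=-JY-2\langle u,JY\rangle u$ and $R_1(u,Y)Ju=-\langle u,JY\rangle u$, so $R=R_J-2R_1$ satisfies $R(u,Y)Ju=-JY$.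
\end{enumerate}
Candidate (S) was excluded above by \eqref{K1} together with the relation between $\nabla L$ and $R$. For (J) the form $T$ is skew in both pairs of arguments, which does not force $T=0$; second derivatives and the Ricci identity are needed.

The general proof follows this pattern. First, $\nu$ is polynomial in $u$. Second, the equation for its part of top degree has to be isolated, and parity no longer suffices. For arbitrary $Y$, the homogeneous form of \eqref{eq:m2} is $R(u,Y)Lu=\langle u,Y\rangle Lu-|u|^2LY$. If we allow complex $u=z$ with $\langle z,z\rangle=0$, the term of lower degree disappears and $R(z,Y)Lz=\langle z,Y\rangle Lz$ remains. This device works in every degree. Third, \eqref{K1} and the Ricci identity remove the analogues of (S) and (J).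

\section{The horizontal part is polynomial on the fibers}\label{sec:poly}

We recall three facts on the space $\mathcal H_j$ of harmonic homogeneous polynomials of degree $j$ on $\mathbb R^n$.
\begin{enumerate}
\item[(H1)] Every homogeneous polynomial of degree $j$ is uniquely a sum $h+|u|^2h'$ with $h\in\mathcal H_j$ and $h'$ homogeneous of degree $j-2$. The restrictions of the $\mathcal H_j$ to $S^{n-1}$ are mutually orthogonal and have dense sum in $L^2(S^{n-1})$. In particular $\mathcal H_j$ is orthogonal to all polynomials of degree less than $j$.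
\item[(H2)] The projection onto $\mathcal H_j$ is $f_j(u)=\int_{S^{n-1}}f(v)Z_j(\langle u,v\rangle)\,dv$, where $Z_j$ is a polynomial in one variable and $v\mapsto Z_j(\langle u,v\rangle)$ is the restriction of an element of $\mathcal H_j$.
\item[(H3)] If $h\in\mathcal H_j$ and $a\in\mathbb R^n$, then $\langle a,u\rangle h\in\mathcal H_{j+1}+|u|^2\mathcal H_{j-1}$. Indeed $\partial_ah\in\mathcal H_{j-1}$, $\Delta(\langle a,u\rangle h)=2\partial_ah$ and $\Delta(|u|^2\partial_ah)=(2n+4j-4)\partial_ah$.
\end{enumerate}

\begin{lemma}\label{lem:poly}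
Let $U$ be a ball and $W$ a Killing field on $T_1U$. Then $\nu=\sum_{j=0}^m\nu_j$, where $\nu_j$ is a smooth tensor field on $U$ and $\nu_j(x;\cdot)$ is a $T_xM$-valued harmonic homogeneous polynomial of degree $j$ on $T_xM$.
\end{lemma}

\begin{proof}
Let $u(t)=\cos t\,u+\sin t\,Y$ be a great circle of $S_x$. Expressions that are bilinear and skew in $u(t),u'(t)$ are constant, so $B=R(u(t),u'(t))$ and $\varphi=\Phi(u(t),u'(t))$ are constant, and \eqref{K2} is the equation $\nu'=-B\nu-\varphi$ with constant coefficients. Split $T_xM=\ker B\oplus\operatorname{im}B$ orthogonally. The $\ker B$-component of $\nu$ is affine in $t$ and $2\pi$-periodic, hence constant. The other component is a constant plus $e^{-tB}\nu_*$, a sum of rotations with frequencies at most $\|B\|$; by periodicity only integer frequencies occur. So $\nu(u(t))$ is a trigonometric polynomial of degree at most $m$, where the integer $m$ bounds $\|R(u,Y)\|$ for orthonormal $u,Y$ over the relatively compact set $U$.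

Let $f$ be a component of $\nu|_{S_x}$ and fix $u$. Let $\bar f(t)$ be the average of $f(\cos t\,u+\sin t\,Y)$ over all unit vectors $Y\perp u$. It is a trigonometric polynomial of degree at most $m$, and it is even (replace $Y$ by $-Y$), so $\bar f(t)=b(\cos t)$ with a polynomial $b$ of degree at most $m$. Integrating in polar coordinates about $u$ in (H2) gives $f_j(u)=\int b(\langle u,v\rangle)Z_j(\langle u,v\rangle)\,dv$, which vanishes for $j>m$ by (H1). Thus $f=\sum_{j\le m}f_j$. In an orthonormal frame on $U$, (H2) shows that $\nu_j$ is smooth in $x$.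
\end{proof}

\section{The top-degree part on the null cone}\label{sec:cone}

\begin{proposition}\label{prop:main}
Let $n\ge3$ and let $U,W,\nu_j$ be as in Lemma~\ref{lem:poly}. If $\nu_j\not\equiv0$ on $U$ for some $j\ge1$, then $U$ has constant curvature $1$ and $\nu=\nu_0+\lambda u$ with a nonzero constant $\lambda$.
\end{proposition}

Throughout this section $k\ge1$ is the largest $j$ with $\nu_j\not\equiv0$ on $U$; $p:=\nu_k$, $q:=\nu_{k-2}$ ($q:=0$ if $k=1$), and $U'$ is the nonempty open set of $x\in U$ with $p(x;\cdot)\ne0$. We must show that $k=1$ and $p(u)=\lambda u$.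

\subsection{The null cone}
Tensors and polynomials are extended to $T_xM\otimes\mathbb C$, and $\langle\,,\rangle$ denotes the complex \emph{bilinear} extension of $g$; the words null, orthogonal, symmetric and skew refer to it. It is nondegenerate, so $(V^\perp)^\perp=V$ for every subspace $V$. Let $\mathcal C=\mathcal C_x$ be the set of nonzero null vectors $z$, a complex manifold with $T_z\mathcal C=z^\perp$. The hypothesis $n\ge3$ enters through three facts.
\begin{enumerate}
\item[(C1)] $\mathcal C$ is connected and spans. Indeed, $z=a+ib$ is null if and only if $|a|=|b|$ and $a\perp b$; $SO(n)$ is transitive on orthonormal pairs; and the vectors $e_1\pm ie_j$ span. Hence a holomorphic map on $\mathcal C$ that is not identically zero is nonzero on a dense open set.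
\item[(C2)] A polynomial vanishing on $\mathcal C$ is divisible by $|u|^2:=\langle u,u\rangle$, by the Nullstellensatz, since a quadratic form of rank at least $3$ is irreducible.
\item[(C3)] If $Lz\wedge z=0$ for all $z\in\mathcal C$, the endomorphism $L$ is a multiple of $\mathrm{Id}$. For $\mathcal C$ is covered by the finitely many eigenspaces of $L$; by (C1) one of them contains $\mathcal C$, hence everything.
\end{enumerate}
For $n=2$ the cone consists of two punctured lines, both eigenlines of the rotation $J$, and (C3) fails; compare Remark~\ref{rem:surface}. By (H1) and (C2), $p$ does not vanish identically on $\mathcal C_x$ for $x\in U'$.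

At $z\in\mathcal C$ we write
\[
p=p(z),\qquad p_v=\partial_vp(z),\qquad f=\langle p(z),z\rangle ;
\]
Euler's formula gives $p_z=kp$. An identity that holds on $\mathcal C$ over an open subset of $U$ can be differentiated in two ways: \emph{vertically}, along $v\in z^\perp$, as an identity of holomorphic maps on $\mathcal C_x$; and \emph{horizontally}, along a curve in $U$ with $z$ parallel, since parallel transport preserves null vectors. Horizontal derivatives $\nabla_X$ are extended complex linearly in $X$.

\subsection{Consequences of the fiber equation}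
For $|u|=1$ and arbitrary $Y$ apply \eqref{K2} to $Y-\langle u,Y\rangle u$. This does not change $R(u,Y)$ and $\Phi(u,Y)$, and $\partial_u\nu_j=j\nu_j$, so
\[
\sum_j\bigl(\partial_Y\nu_j+E_j(u,Y)\bigr)+\Phi(u,Y)=0,\qquad E_j(u,Y):=R(u,Y)\nu_j(u)-j\langle u,Y\rangle\nu_j(u).
\]
For fixed $Y$, $\partial_Y\nu_j$ is harmonic of degree $j-1$, $\Phi$ is linear, and by (H3) $E_j=E_j^++|u|^2E_j^-$ with $E_j^\pm$ harmonic of degree $j\pm1$. By (H1) the terms of each harmonic degree sum to zero. In degree $k+1\ge2$ only $E_k^+$ occurs, so $E_k=|u|^2E_k^-$. In degree $k-1$ we get $E_k^-+\partial_Yp+E_{k-2}^++\delta_{k,2}\Phi=0$, with $E_{-1}^+:=0$. On $\mathcal C$ we have $E_{k-2}^+=E_{k-2}$, so for all $\xi,Y$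
\begin{gather}
R(z,\xi)p=k\langle z,\xi\rangle p,\label{eq:top}\\
E_k^-(z,Y)=-p_Y-R(z,Y)q+(k-2)\langle z,Y\rangle q-\delta_{k,2}\Phi(z,Y).\label{eq:next}
\end{gather}
Differentiating the polynomial identity $E_k=|u|^2E_k^-$ at $z$ in an arbitrary direction $w$, not necessarily tangent to $\mathcal C$, recovers $E_k^-$ from $p$:
\begin{equation}\label{eq:transv}
R(w,Y)p+R(z,Y)p_w-k\langle w,Y\rangle p-k\langle z,Y\rangle p_w=2\langle z,w\rangle E_k^-(z,Y).
\end{equation}

\begin{lemma}\label{lem:alg}
On $\mathcal C$, over all of $U$, for all $\xi,\eta$ and all $v\perp z$,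
\begin{gather}
\langle p,p\rangle=0,\quad R(p,\eta)z=k\langle p,\eta\rangle z,\quad R(z,p)=-k\,z\wedge p,\quad R_zp=kfz,\quad R_pz=kfp,\label{eq:alg}\\
\langle p,p_v\rangle=0,\qquad R(v,\xi)p+R(z,\xi)p_v=k\langle v,\xi\rangle p+k\langle z,\xi\rangle p_v,\label{eq:dtop}\\
R_zp_v=kf\,v+k\bigl(\langle p_v,z\rangle-\langle p,v\rangle\bigr)z,\qquad R_pv=kf\,p_v+k\bigl(\langle p,v\rangle-\langle p_v,z\rangle\bigr)p.\label{eq:RzRp}
\end{gather}
\end{lemma}

\begin{proof}
Pairing \eqref{eq:top} with $p$ gives $0=k\langle z,\xi\rangle\langle p,p\rangle$. Pairing it with $\eta$ and using pair symmetry gives $\langle R(p,\eta)z,\xi\rangle=k\langle z,\xi\rangle\langle p,\eta\rangle$, the second identity. By the Bianchi identity $R(z,p)\eta=-R(p,\eta)z+R(z,\eta)p=-k\langle p,\eta\rangle z+k\langle z,\eta\rangle p$, the third. The last two are the cases $\eta=z$ and $\xi=p$. The identities \eqref{eq:dtop} are the derivatives of $\langle p,p\rangle=0$ and \eqref{eq:top} along $v$. Pair the second with $z$ and use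
\[
\langle R(v,\xi)p,z\rangle=\langle R(p,z)v,\xi\rangle=k\langle p,v\rangle\langle z,\xi\rangle,\qquad \langle R(z,\xi)p_v,z\rangle=\langle R_zp_v,\xi\rangle
\]
to get the first formula of \eqref{eq:RzRp}. The derivative of the second identity of \eqref{eq:alg} is $R(p_v,\eta)z+R(p,\eta)v=k\langle p_v,\eta\rangle z+k\langle p,\eta\rangle v$. Pair it with $p$ and use
\[
\langle R(p_v,\eta)z,p\rangle=\langle R(z,p)p_v,\eta\rangle=k\langle z,p_v\rangle\langle p,\eta\rangle,\qquad\langle R(p,\eta)v,p\rangle=\langle R_pv,\eta\rangle
\]
to get the second.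
\end{proof}

\subsection{The horizontal equation and the Ricci identity}
The candidates (S) and (J) satisfy \eqref{eq:top}, so \eqref{K1} must now be used. Each $\nabla_X\nu_j$ is harmonic of degree $j$, so by (H1) equation \eqref{K1} holds for each $\nu_j$ separately. Hence the endomorphisms
\[
P=P(z):X\mapsto(\nabla_Xp)(z),\qquad \nabla_XP:Y\mapsto(\nabla^2_{X,Y}p)(z)
\]
are skew. The Ricci identity for the tensor field $p$ reads
\begin{equation}\label{eq:ricci}
(\nabla_XP)Y-(\nabla_YP)X=R(X,Y)p-\partial_{R(X,Y)z}\,p .
\end{equation}
It is useful when one of the two terms on the left is known, because the other is skew.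

\begin{lemma}\label{lem:P2}
On $\mathcal C$, over all of $U$, we have $Pp=0$ and
\begin{equation}\label{eq:P2}
P^2+R_p+k^2\,p\otimes p=0 .
\end{equation}
\end{lemma}

\begin{proof}
The horizontal derivative of $\langle p,p\rangle=0$ is $\langle PX,p\rangle=0$, so $Pp=0$ by skewness. Differentiating again gives $(\nabla_XP)p=-P^2X$. By \eqref{eq:alg} and Euler's formula $\partial_{R(p,X)z}p=k^2\langle p,X\rangle p$, and $R(p,X)p=-R_pX$, so \eqref{eq:ricci} yields
\[
(\nabla_pP)X=-P^2X-R_pX-k^2\langle p,X\rangle p .
\]
The left side is a skew endomorphism of $X$ and the right side a symmetric one, so both vanish.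
\end{proof}

The next lemma removes the analogue of (S), for which $f=\langle Lz,z\rangle\not\equiv0$ unless $L=\pm\mathrm{Id}$.

\begin{lemma}\label{lem:f}
We have $f\equiv0$ on $\mathcal C$ over $U$. Consequently $Pz=0$, and there is a function $\kappa$, holomorphic on each $\mathcal C_x$, such that for all $v\perp z$
\begin{gather}
\langle p_v,z\rangle=-\langle p,v\rangle,\qquad R_zp_v=-2k\langle p,v\rangle z,\qquad R_p=2k\,p\otimes p+\kappa\,z\otimes z,\label{eq:Rp}\\
\text{the endomorphism }X\mapsto k\langle z,X\rangle p+\partial_{R_zX}\,p\text{ is skew.}\label{eq:skew}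
\end{gather}
\end{lemma}

\begin{proof}
Suppose $f\ne0$ at $z$ and let $y=Pz$. Then $\langle y,z\rangle=0$ and $\langle y,p\rangle=-\langle z,Pp\rangle=0$. By \eqref{eq:P2} and \eqref{eq:alg}, $P^2z=-k(k+1)fp$, so $\langle y,y\rangle=-\langle P^2z,z\rangle=k(k+1)f^2\ne0$. Also $P^2y=-k(k+1)fPp=0$, so \eqref{eq:P2} gives $R_py=0$. The second formula of \eqref{eq:RzRp} with $v=y$ shows $p_y\in\mathbb Cp$, hence $R_zp_y\in\mathbb CR_zp\subset\mathbb Cz$. The first formula then gives $y\in\mathbb Cz$, so $y$ is null, a contradiction.

The vertical derivative of $f=0$ is the first identity of \eqref{eq:Rp}, and \eqref{eq:RzRp} becomes the second identity together with $R_pv=2k\langle p,v\rangle p$. The symmetric endomorphism $R_p-2k\,p\otimes p$ thus vanishes on $z^\perp$; its image lies in $\mathbb Cz$, so it equals $\kappa\,z\otimes z$. Near $z$, $\kappa=\langle z,w\rangle^{-2}(\langle R_pw,w\rangle-2k\langle p,w\rangle^2)$ for a fixed $w$ with $\langle z,w\rangle\ne0$, so $\kappa$ is holomorphic. The horizontal derivative of $f=0$ is $\langle PX,z\rangle=0$, so $Pz=0$ and then $(\nabla_XP)z=0$.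 By \eqref{eq:ricci}, \eqref{eq:top} and $R(z,X)z=-R_zX$, the endomorphism in \eqref{eq:skew} is $\nabla_zP$.
\end{proof}

\subsection{The vector $p(z)$ is proportional to $z$}
The span of $z$ and $p$ is now totally isotropic. A totally isotropic subspace $V\subset V^\perp$ has dimension at most $n/2$, so for $n=3$ the next lemma is already proved. For $n\ge4$ the candidate (J), with $p=Jz$, shows that there is something to do.

\begin{lemma}\label{lem:wedge}
We have $p(z)\wedge z=0$ on $\mathcal C$ over $U$.
\end{lemma}

Let $\Omega$ be the open set of pairs $(x,z)$ at which $p\wedge z\ne0$, and suppose that it is not empty. At a point of $\Omega$ let $V_0:=\operatorname{span}(z,p)$, a plane. Since $p\perp z$, we have a distinguished direction in which to differentiate; put $p':=\partial_pp(z)$. We show that $p'\in V_0$ (Steps 1 and 2), that this determines $R_z$ and forces $k=1$ (Step 3), and that what remains is the candidate (J), which \eqref{eq:P2} excludes (Step 4).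

By \eqref{eq:Rp} and \eqref{eq:dtop}, $\langle p',z\rangle=-\langle p,p\rangle=0$ and $\langle p',p\rangle=0$. Taking $v=p$ in \eqref{eq:dtop} and inserting $R(p,\xi)p=-R_p\xi$ from \eqref{eq:Rp}, we obtain
\begin{equation}\label{eq:pp}
R(z,\xi)p'=k\langle z,\xi\rangle p'+3k\langle p,\xi\rangle p+\kappa\langle z,\xi\rangle z .
\end{equation}
The derivative of $R(z,p)=-k\,z\wedge p$ along $p$ is
\begin{equation}\label{eq:Rzp}
R(z,p')=-k\,z\wedge p' .
\end{equation}

\medskip\noindent\textbf{Step 1: $p'\in V_0$ if $k\ne2$.} Take $Y=p$ and $\langle z,w\rangle=1$ in \eqref{eq:transv}: $2E_k^-(z,p)=R_pw+R(z,p)p_w-k\langle w,p\rangle p$. Both $R_p$ and $R(z,p)$ have image in $V_0$, so $E_k^-(z,p)\in V_0$. By \eqref{eq:next}, $p'=-E_k^-(z,p)-R(z,p)q\in V_0$.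

\medskip\noindent\textbf{Step 2: $p'\in V_0$ if $k=2$.} Now \eqref{eq:next} contains the term $\Phi$, about which we know only that it is bilinear and skew. We exploit the skewness by evaluating at the two null vectors $z$ and $p$. Write $p(u)=\beta(u,u)$ with $\beta$ symmetric bilinear, so that $p_v=2\beta(z,v)$, and put
\[
\sigma:=\beta(p,p),\qquad p'':=2\beta(z,p'),\qquad V_1:=\operatorname{span}(z,p,p'),\qquad \Phi'(u,Y):=\Phi(u,Y)+R(u,Y)q .
\]
As $q=\nu_0$ does not depend on $u$, $\Phi'$ is bilinear and skew. By \eqref{eq:next} and \eqref{eq:transv}, for \emph{every} $z\in\mathcal C$, every $w$ with $\langle z,w\rangle=1$ and every $Y$,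
\begin{equation}\label{eq:Phi}
2\Phi'(z,Y)=-2p_Y-R(w,Y)p-R(z,Y)p_w+2\langle w,Y\rangle p+2\langle z,Y\rangle p_w .
\end{equation}
The vectors $z_t=z+tp$ are null and $p(z_t)=p+tp'+t^2\sigma$. Items (i)--(v) show $\sigma\in V_1$; this determines $R(p,p')$ in (vi), and (vii) concludes.

(i) For $Y=p$, \eqref{eq:Phi} gives $\Phi'(z,p)=-p'+\alpha z+\gamma p$ as in Step 1; $\alpha,\gamma$ are holomorphic on $\Omega\cap\mathcal C_x$ because $z,p$ are independent there. Differentiate along $p$. Since $\Phi'(p,p)=0$ and the derivative of $p'=2\beta(z,p(z))$ is $2\sigma+p''$, we get $\Phi'(z,p')\equiv-2\sigma-p''\pmod{V_1}$.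

(ii) The derivative of $R_p=4\,p\otimes p+\kappa\,z\otimes z$ along $p$, with $\kappa'=\partial_p\kappa$, and the Bianchi identity are
\begin{align}
R(X,p')p+R(X,p)p'&=4\langle p',X\rangle p+4\langle p,X\rangle p'+\kappa'\langle z,X\rangle z+\kappa\bigl(\langle p,X\rangle z+\langle z,X\rangle p\bigr),\label{eq:sum}\\
R(X,p')p-R(X,p)p'&=R(p,p')X.\label{eq:diff}
\end{align}
Adding them gives $2R(X,p')p\equiv R(p,p')X\pmod{V_1}$.

(iii) For $Y=p'$, \eqref{eq:Phi}, \eqref{eq:Rzp}, $\langle z,p'\rangle=0$ and (ii) give $2\Phi'(z,p')\equiv-2p''-\frac12R(p,p')w\pmod{V_1}$. Comparing with (i), $R(p,p')w\equiv8\sigma\pmod{V_1}$.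

(iv) Let $v\in V_1^\perp$. For $\xi=p'$ the right side of \eqref{eq:dtop} vanishes, and $\langle z,p_v\rangle=-\langle p,v\rangle=0$, so $R(v,p')p=-R(z,p')p_v=2\langle p',p_v\rangle z$ by \eqref{eq:Rzp}. The right side of \eqref{eq:sum} vanishes for $X=v$, so $R(p,p')v=2R(v,p')p=4\langle p',p_v\rangle z$.

(v) Let $v\in V_1^\perp$. The polynomials $\langle\beta(u,u),u\rangle$ and $\langle\beta(u,u),\beta(u,u)\rangle$ vanish on $\mathcal C$, so they are divisible by $|u|^2$. At $u=sp+tv$ and at $u=z+sp+tv$ we have $|u|^2=t^2\langle v,v\rangle$, so terms linear in $t$ vanish. The coefficient of $s^2t$ in the first polynomial at $sp+tv$ is $\langle\sigma,v\rangle+2\langle\beta(p,v),p\rangle$. In the second at $z+sp+tv$, where $\beta(u,u)=p+sp'+tp_v+2st\beta(p,v)+s^2\sigma+t^2\beta(v,v)$, the coefficient of $st$ is $2\langle p',p_v\rangle+4\langle p,\beta(p,v)\rangle$. Hence $\langle p',p_v\rangle=\langle\sigma,v\rangle$. Pairing (iii) with $v$ and using (iv),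
\[
8\langle\sigma,v\rangle=-\langle w,R(p,p')v\rangle=-4\langle p',p_v\rangle=-4\langle\sigma,v\rangle .
\]
So $\sigma\in(V_1^\perp)^\perp=V_1$.

(vi) The coefficient of $t^2$ in $R(z_t,p(z_t))=-2z_t\wedge p(z_t)$ is $R(z,\sigma)+R(p,p')=-2(z\wedge\sigma+p\wedge p')$. Since $\sigma\in V_1$, \eqref{eq:alg} and \eqref{eq:Rzp} give $R(z,\sigma)=-2z\wedge\sigma$. So $R(p,p')=-2\,p\wedge p'$.

(vii) Choose $w'$ with $\langle p,w'\rangle=1$ and $\langle z,w'\rangle=0$. Apply \eqref{eq:Phi} at the null vector $p$ in place of $z$, with $w'$ in place of $w$ and $Y=z$. The value of the polynomial there is $\sigma$, its derivative along $z$ is $2\beta(p,z)=p'$, and $R(p,z)$ has image in $V_0$, so $2\Phi'(p,z)\equiv-2p'+R(z,w')\sigma\pmod{V_0}$. The coefficient of $t^2$ in \eqref{eq:top} along $z_t$ with $\xi=w'$ is $R(z,w')\sigma+R(p,w')p'=2p'$. Hence $2\Phi'(p,z)\equiv R(w',p)p'$, while (i) and skewness give $2\Phi'(p,z)\equiv2p'$; thus $R(w',p)p'\equiv2p'\pmod{V_0}$. Subtracting \eqref{eq:diff} from \eqref{eq:sum} at $X=w'$ gives $2R(w',p)p'\equiv4p'-R(p,p')w'\pmod{V_0}$, so $R(p,p')w'\in V_0$.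 By (vi), $R(p,p')w'=-2\langle p',w'\rangle p+2p'$, and $p'\in V_0$.

\medskip\noindent\textbf{Step 3: $k=1$ and $p'\in\mathbb Cz$.} Write $p'=az+bp$. In \eqref{eq:pp} the left side is $-aR_z\xi+bk\langle z,\xi\rangle p$ by \eqref{eq:top}, so
\[
-aR_z\xi=(ak+\kappa)\langle z,\xi\rangle z+3k\langle p,\xi\rangle p .
\]
Taking $\xi\perp z$ with $\langle p,\xi\rangle\ne0$ shows $a\ne0$, so $R_z=-\frac{3k}a\,p\otimes p-(k+\frac\kappa a)\,z\otimes z$. For $v\perp z$ with $\langle p,v\rangle=1$ we have $\langle p_v,z\rangle=-1$ and $\langle p_v,p\rangle=0$, so $R_zp_v=(k+\frac\kappa a)z$, and \eqref{eq:Rp} gives $k+\frac\kappa a=-2k$. Therefore $\partial_{R_zX}p=-\frac{3k}a\langle p,X\rangle(az+bp)+2k^2\langle z,X\rangle p$. Pairing the skew endomorphism \eqref{eq:skew} with $X$ gives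
\[
(k+2k^2-3k)\langle z,X\rangle\langle p,X\rangle-\tfrac{3kb}a\langle p,X\rangle^2=0\quad\text{for all }X .
\]
As $z,p$ are independent, $b=0$ and $2k^2=2k$.

\medskip\noindent\textbf{Step 4: the case $k=1$ is impossible.} Now $p(u)=Lu$ with a real endomorphism field $L$. Work over the projection $U''$ of $\Omega$, a nonempty open subset of $U$; for $x\in U''$, $\Omega\cap\mathcal C_x$ is dense in $\mathcal C_x$ by (C1). There $L^2z=p'\in\mathbb Cz$, so $L^2=a\,\mathrm{Id}$ by (C3), with a smooth real function $a$ on $U''$. By $f=0$ and (C2), $L=\mu\,\mathrm{Id}+S$ with $S$ skew, and $S\ne0$ because $p\wedge z\not\equiv0$. The skew part of $L^2$ is $2\mu S$, so $\mu=0$, $L=S$, $S^2=a\,\mathrm{Id}$ and $a<0$.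

Here $PX=(\nabla_XS)z$. From $Pz=0$ and (C2), $(\nabla_uS)u=|u|^2c_0$ for a vector $c_0$; pairing with $u$ gives $c_0=0$, so $(\nabla_XS)Y=-(\nabla_YS)X$. Applying $(\nabla_XS)S+S(\nabla_XS)=(Xa)\,\mathrm{Id}$ to a real $X$ and pairing with $X$ gives $(Xa)|X|^2=-2\langle SX,(\nabla_XS)X\rangle=0$. So $\nabla_XS$ anticommutes with $S$.

Choose real orthonormal $e_1,e_2$ with $e_2\perp Se_1$, and let $z=e_1+ie_2$, $p=Sz$, $\bar p=S\bar z$. Then $\langle z,\bar p\rangle=2i\langle e_2,Se_1\rangle=0$ and $\langle p,\bar p\rangle=-a\langle z,\bar z\rangle=-2a$. By \eqref{eq:P2} and \eqref{eq:Rp}, $P^2=-3\,p\otimes p-\kappa\,z\otimes z$, so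
\[
\langle P\bar p,P\bar p\rangle=-\langle P^2\bar p,\bar p\rangle=3\langle p,\bar p\rangle^2=12a^2>0 .
\]
On the other hand $P\bar p=(\nabla_{S\bar z}S)z=-(\nabla_zS)S\bar z=S(\nabla_zS)\bar z=-2i\,S(\nabla_{e_1}S)e_2$ is purely imaginary, so $\langle P\bar p,P\bar p\rangle=-4|S(\nabla_{e_1}S)e_2|^2\le0$. This contradiction shows that $\Omega$ is empty and proves Lemma~\ref{lem:wedge}.

\subsection{Proofs of Proposition~\ref{prop:main} and Theorem~\ref{thm:B}}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $x\in U'$. On a dense subset of $\mathcal C_x$, $p$ is a nonzero multiple of $z$, so \eqref{eq:top} gives $R(z,\xi)z=k\langle z,\xi\rangle z=kR_1(z,\xi)z$ there, hence on $\mathcal C_x$. By (C2) the tensor $R'=R-kR_1$ satisfies $R'(u,\xi)u=|u|^2c(\xi)$, and $u=\xi$ gives $c(\xi)=0$ for real $\xi$. So all sectional curvatures of $R'$ vanish, and $R=kR_1$ on $U'$.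

The horizontal derivative of $p\wedge z=0$ gives $PX=\gamma(X)z$ with $\gamma$ linear. Skewness gives $\gamma(X)\langle z,X\rangle=0$ for all $X$, so $P=0$. Since $p$ is null, $R_p=-k\,p\otimes p$, and \eqref{eq:P2} reads $(k^2-k)\,p\otimes p=0$. Thus $k=1$, $p(u)=Lu$, and $L=\lambda\,\mathrm{Id}$ on $U'$ by (C3). As $\mathcal C$ spans, $P=0$ gives $\nabla L=0$, so $\lambda$ is locally constant and nonzero on $U'$.

It remains to see that $U'=U$. Let $U_1$ be a component of $U'$ and $\lambda_1\ne0$ the value of $\lambda$ on it. If $y\in U$ lies in the closure of $U_1$, then $L_y=\lambda_1\mathrm{Id}\ne0$, so $y\in U'$; a connected neighborhood of $y$ in $U'$ meets $U_1$, so $y\in U_1$. Hence $U_1$ is open and closed in the connected set $U$.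
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The fields in the statement are Killing by Lemma~\ref{lem:basic}(a)--(c). Conversely let $W$ be Killing on $T_1M$. On each ball, Lemma~\ref{lem:poly} and Proposition~\ref{prop:main} give $\nu=\nu_0+\lambda u$ with $\lambda$ constant, and $\lambda\ne0$ only if the ball has constant curvature $1$. Both $\nu_0$ and $\lambda$ are determined by $\nu$ at each point, so $\lambda$ is locally constant, hence constant, on the connected manifold $M$. If $\lambda\ne0$, then $M$ has constant curvature $1$ and $\Gamma$ is Killing. In either case $W-\lambda\Gamma$ is Killing with horizontal part independent of $u$, and Lemma~\ref{lem:basic}(d) applies.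
\end{proof}

\section{Killing fields on locally homogeneous manifolds}\label{sec:germs}

The definition of local homogeneity provides single isometries, with no continuity in the points, whereas Theorem~\ref{thm:B} is about vector fields. To pass from one to the other we consider the frames in which the curvature and its derivatives have prescribed components; they form a manifold that is locally a Lie group.

\begin{lemma}\label{lem:span}
If $(Q,h)$ is locally homogeneous, the germs of Killing fields at each point span the tangent space.
\end{lemma}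

\begin{proof}
Let $l=\dim Q$ and let $O(Q)$ be the bundle of orthonormal frames $F:\mathbb R^l\to T_aQ$, with the canonical form $\theta$ and the Levi-Civita connection form $\omega$; the pair $(\theta,\omega)$ is an isomorphism $T_FO(Q)\to\mathbb R^l\oplus\mathfrak{so}(l)$. Let $\Psi_s(F)$ be the vector of components of $R,\nabla R,\dots,\nabla^sR$ in the frame $F$; then $\Psi_s(Fg)=g^{-1}\cdot\Psi_s(F)$ for $g\in O(l)$. For $x\in\mathbb R^l$ let $\Psi_{s+1}(F)[x]$ be the vector of components of $\nabla_{Fx}R,\dots,\nabla_{Fx}\nabla^sR$, a linear function of $\Psi_{s+1}(F)$. If $\theta(\Xi)=x$ and $\omega(\Xi)=\alpha$, then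
\begin{equation}\label{eq:dPsi}
d\Psi_s(\Xi)=\Psi_{s+1}(F)[x]-\alpha\cdot\Psi_s(F);
\end{equation}
on horizontal vectors this is the definition of $\nabla$, on vertical vectors it is equivariance.

Fix a frame $F_0$, put $\psi_s=\Psi_s(F_0)$, and let $G_s\subset O(l)$ be the stabilizer of $\psi_s$. Local isometries map frames to frames and preserve $\Psi_s$, so by local homogeneity $\Psi_s$ maps every fiber of $O(Q)$ onto the orbit $O(l)\psi_s$, and by equivariance it does so submersively. Hence $B_s=\Psi_s^{-1}(\psi_s)$ is a submanifold with $TB_s=\ker d\Psi_s$; it meets each fiber in one $G_s$-orbit, and $TB_s$ together with the vertical space spans $TO(Q)$, so $B_s\to Q$ is a submersion. We have $B_{s+1}\subset B_s$ and $G_{s+1}\subset G_s$. A proper closed subgroup of a compact Lie group has smaller dimension or fewer components, so $G_s=G_{s+1}$ for some $s$, and then $B:=B_s=B_{s+1}$. On $B$ also $\Psi_{s+1}$ is constant, so \eqref{eq:dPsi} gives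
\[
(\theta,\omega)(T_FB)=\mathfrak e:=\{(x,\alpha):\psi_{s+1}[x]=\alpha\cdot\psi_s\}\quad\text{for all }F\in B .
\]
Thus $\eta=(\theta,\omega)|_B$ is an $\mathfrak e$-valued coframe on $B$. In the structure equations $d\theta=-\omega\wedge\theta$, $d\omega=-\omega\wedge\omega+\Omega$, the curvature form $\Omega$ is quadratic in $\theta$ with the components of $R$ as coefficients, and these are constant on $B$. So the fields $\hat e$ with $\eta(\hat e)=e\in\mathfrak e$ have constant brackets: they form a Lie algebra and trivialize $TB$. Then $B$ is locally diffeomorphic to a Lie group whose left-invariant fields are the $\hat e$. The right-invariant fields $\Xi$ span $TB$ and satisfy $[\Xi,\hat e]=0$, that is, $\mathcal L_\Xi\eta=0$. The vertical space of $B\to Q$ is spanned by the $\hat e$ with $e=(0,\alpha)\in\mathfrak e$; as $\Xi$ commutes with them, it projects locally to a field $\bar\Xi$ on $Q$. The pullback of $h$ to $B$ is $\sum\theta_i^2$ and $\mathcal L_\Xi\theta=0$, so $\bar\Xi$ is Killing. Since $B\to Q$ is a surjective submersion, the fields $\bar\Xi$ span.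
\end{proof}

Theorem~\ref{thm:B} needs fields defined on whole fibers, so germs have to be extended.

\begin{lemma}\label{lem:extend}
If $Q$ is locally homogeneous, every Killing germ at a point of a connected, simply connected open set $Q'\subset Q$ extends uniquely to a Killing field on $Q'$.
\end{lemma}

\begin{proof}
A Killing field on a connected set is determined by its $1$-jet at one point. So the germs at a point $a$ form a finite-dimensional space, and all of them are defined on one connected neighborhood $V_a$. By local homogeneity the dimension does not depend on $a$. For $b\in V_a$ the restriction from the Killing fields on $V_a$ to the germs at $b$ is injective, hence bijective. So Killing germs form a locally constant sheaf, and over a simply connected set every germ of such a sheaf extends uniquely.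
\end{proof}

\section{When lifts and fiber rotations span}\label{sec:fiber}

\begin{proposition}\label{prop:fiber}
Let $n\ge3$ and let $U\subset M$ be a ball such that the fields $c^*+\iota_A$, with $c$ Killing and $A$ parallel and skew on $U$, span the tangent space of $T_1U$ at every point. Then $U$ is locally symmetric and locally isometric to a two-point homogeneous space.
\end{proposition}

The hypothesis gives a group that is transitive on $S_x$, generated by isotropy and by the parallel fields $A$. Both preserve $R_x$, but only the isotropy is known to preserve $(\nabla R)_x$ and to come from isometries. So we must show that the isotropy alone is transitive unless $U$ is flat. We use the Montgomery--Samelson--Borel classification \cite[7.13]{Besse}: a compact connected subgroup of $SO(n)$ that is transitive on $S^{n-1}$ is conjugate in $O(n)$ to a standard $SO(n)$; $U(m)$, $SU(m)$ ($n=2m$); $Sp(m)$, $Sp(m)U(1)$, $Sp(m)Sp(1)$ ($n=4m$); $G_2$ ($n=7$); $Spin(7)$ ($n=8$); or $Spin(9)$ ($n=16$).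

\subsection{A lemma in dimension four}
In dimension four the parallel fields can form an algebra $\mathfrak{sp}(1)$ that is transitive on $S^3$ by itself. The hypothesis then says nothing about the isotropy, and only local homogeneity of $U$ remains. The curvature operator is the symmetric endomorphism of $\Lambda^2TU\cong\mathfrak{so}(TU)$ given by the form $\langle R(X,Y)Z,Z'\rangle$.

\begin{lemma}\label{lem:four}
Let $U$ be a $4$-dimensional Riemannian manifold with parallel orthogonal complex structures $I_1,I_2,I_3=I_1I_2$ that anticommute. If the curvature operator has constant spectrum, then $U$ is flat.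
\end{lemma}

\begin{proof}
Let $\mathfrak c$ be the span of the $I_i$ and $\mathcal E$ the parallel bundle of skew endomorphisms commuting with $\mathfrak c$. Identify $T_xU$ with $\mathbb H$ so that $\mathfrak c$ consists of the multiplications by imaginary quaternions on one side; then $\mathcal E_x$ consists of those on the other side, and $\mathfrak{so}(T_xU)=\mathfrak c\oplus\mathcal E_x$ is orthogonal. Each $R(X,Y)$ commutes with parallel fields, so it lies in $\mathcal E$; the curvature operator is symmetric with image in $\mathcal E$, so it vanishes on $\mathfrak c$. Its eigenvalues are constant, so its eigenbundles are smooth, and there are local eigenframes $J_1,J_2,J_3$ of $\mathcal E$ with $J_i^2=-1$, $J_1J_2=J_3$ and cyclically, and constants $r_i$ with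
\[
R(X,Y)=\sum_ir_i\,\omega_i(X,Y)J_i,\qquad\omega_i(X,Y)=\langle J_iX,Y\rangle .
\]
For a unit vector $e_0$ put $e_i=J_ie_0$. Then $\omega_1=e^{01}+e^{23}$, $\omega_2=e^{02}+e^{31}$, $\omega_3=e^{03}+e^{12}$, and with $\mathrm{vol}=e^{0123}$ and $1$-forms identified with vectors we read off
\[
\omega_i\wedge\omega_i=2\,\mathrm{vol},\qquad\alpha\wedge\omega_i=-{*}(J_i\alpha),\qquad\alpha\wedge\alpha'\wedge\omega_i=-\langle\alpha,J_i\alpha'\rangle\,\mathrm{vol}.
\]
The Bianchi identity gives $\sum r_i\,\omega_i\wedge\omega_i=0$, so $\sum r_i=0$. Assume that the $r_i$ are not all zero; then they are not all equal.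

All formulas below hold with the indices permuted cyclically. As $\mathcal E$ is parallel and the frame is orthogonal of constant length, $\nabla J_1=a_3J_2-a_2J_3$ with $1$-forms $a_i$, and so $d\omega_1=a_3\wedge\omega_2-a_2\wedge\omega_3$. Differentiating once more, the curvature of $\mathcal E$ applied to $J_1$ is $F_3J_2-F_2J_3$, where $F_1=da_1+a_2\wedge a_3$. It also equals $[R,J_1]=2r_3\omega_3J_2-2r_2\omega_2J_3$. Hence $F_i=2r_i\omega_i$. Inserting this and $d\omega_1$ into $dF_1=F_2\wedge a_3-a_2\wedge F_3$ gives $(r_1-r_2)\,a_3\wedge\omega_2=(r_1-r_3)\,a_2\wedge\omega_3$, that is, $(r_1-r_2)J_2a_3=(r_1-r_3)J_3a_2$. Applying $J_1$ and permuting, with $\ell_1=r_2-r_3$, $\ell_2=r_3-r_1$, $\ell_3=r_1-r_2$,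
\[
\ell_1J_1a_1=\ell_2J_2a_2=\ell_3J_3a_3=:\vartheta .
\]

\emph{Two equal eigenvalues}, say $r_1=r_2\ne r_3$. Then $\vartheta=0$ and $a_1=a_2=0$, so $2r_1\omega_1=F_1=0$. Thus $r_1=r_2=0$ and $r_3=0$, a contradiction.

\emph{Distinct eigenvalues.} Put $\mu_i=1/\ell_i$, $s=|\vartheta|^2$, $d{*}\vartheta=D\,\mathrm{vol}$, $\Pi=\ell_1\ell_2\ell_3\ne0$. Then $a_i=-\mu_iJ_i\vartheta$, and $\sum\ell_i=0$ gives $\mu_1\mu_2+\mu_2\mu_3+\mu_3\mu_1=0$. Wedge $F_1=2r_1\omega_1$ with $\omega_1$, using $da_1\wedge\omega_1=d(a_1\wedge\omega_1)+a_1\wedge d\omega_1$ and $a_1\wedge\omega_1=-\mu_1{*}\vartheta$: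
\[
4r_1=-\mu_1D-\langle a_1,J_2a_3\rangle+\langle a_1,J_3a_2\rangle-\langle a_2,J_1a_3\rangle .
\]
Since $J_2a_3=-\mu_3J_1\vartheta$, $J_3a_2=\mu_2J_1\vartheta$ and $J_1a_3=\mu_3J_2\vartheta$, the last three terms sum to $s(-\mu_1\mu_3-\mu_1\mu_2+\mu_2\mu_3)=2\mu_2\mu_3s$. Multiplying by $\Pi$ gives $4\Pi r_1=-\ell_2\ell_3D+2\ell_1s$. The sum of the three equations is $0=-(\ell_1\ell_2+\ell_2\ell_3+\ell_3\ell_1)D=\frac12(\sum\ell_i^2)D$, so $D=0$ and $2\Pi r_i=\ell_is$. Multiplying by $r_i$ and summing gives $2\Pi\sum r_i^2=s\sum r_i\ell_i=0$, a contradiction.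
\end{proof}

\subsection{Proof of Proposition~\ref{prop:fiber}}

\noindent\textbf{Step 1: the algebras $\mathfrak h,\mathfrak c,\mathfrak g$.} Projecting to $U$, we see that the Killing fields of $U$ span $TU$. The set of points reached from a given point by composing their local flows is open, and these sets partition the connected set $U$; so $U$ is locally homogeneous. Fix $x\in U$ and put
\[
\mathfrak h=\{(\nabla c)_x:c\text{ Killing on }U,\ c(x)=0\},\qquad\mathfrak c=\{A_x:A\text{ parallel and skew on }U\},\qquad\mathfrak g=\mathfrak h+\mathfrak c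
\]
in $\mathfrak{so}(T_xM)$. A vertical vector $Y^v$ at $u\in S_x$ is the value of some $c^*+\iota_A$, necessarily with $c(x)=0$; so $\mathfrak gu=u^\perp$. If $c_1(x)=c_2(x)=0$, then $(\nabla[c_1,c_2])_x=-[\nabla c_1,\nabla c_2]_x$, so $\mathfrak h$ is a Lie algebra; so is $\mathfrak c$. The field $\mathcal L_cA=\nabla_cA-[\nabla c,A]$ is parallel because $\mathcal L_c$ commutes with $\nabla$, so $[\mathfrak h,\mathfrak c]\subset\mathfrak c$. Thus $\mathfrak g$ is a Lie algebra with ideal $\mathfrak c$. Elements of $\mathfrak h$ generate differentials of local isometries fixing $x$, so they annihilate $R_x$ and $(\nabla R)_x$. For $A\in\mathfrak c$ we have $[A,R(X,Y)]=0$ and, by pair symmetry, $\langle(R(AX,Y)+R(X,AY))Z,Z'\rangle=\langle[R(Z,Z'),A]X,Y\rangle=0$, so $A$ annihilates $R_x$. The connected group $G\subset SO(T_xM)$ of $\mathfrak g$ preserves $R_x$ and has open orbits on the connected sphere $S_x$, so it is transitive; in particular the spectrum of $R_u$ does not depend on $u\in S_x$. If $R_x=0$, then $U$ is flat and locally isometric to $\mathbb R^n$. Assume $R_x\ne0$.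

\medskip\noindent\textbf{Step 2: $\mathfrak c$ is $0$, $\mathbb RJ$ or $\mathfrak{sp}(1)$.} The algebra $\mathfrak c$ consists of the skew endomorphisms that commute with the holonomy group of $U$ at $x$. This group is irreducible. Otherwise $T_xM=D_1\oplus D_2$ is an orthogonal splitting preserved by all $R(X,Y)$. For $X_i,Y_i\in D_i$, pair symmetry gives $R(X_1,X_2)=0$, and then the Bianchi identity gives $R(X_1,Y_1)X_2=0$ and $R(X_2,Y_2)X_1=0$. So for unit $u_i\in D_i$ and $u=\cos t\,u_1+\sin t\,u_2$, $R_u=\cos^2t\,R_{u_1}\oplus\sin^2t\,R_{u_2}$. The constant $\tau=\operatorname{tr}R_u^2$ satisfies $\tau=(\cos^4t+\sin^4t)\tau$, and $t=\pi/4$ gives $\tau=0$. Then all $R_u$ vanish and $R_x=0$, a contradiction. By Schur's lemma the commutant of the holonomy group is a real division algebra, $\mathbb R$, $\mathbb C$ or $\mathbb H$. It is closed under transposition and its symmetric elements are scalars, since their eigenspaces are invariant. So $\mathfrak c$ is its imaginary part: $0$, $\mathbb RJ$ with $J$ an orthogonal complex structure, or $\mathfrak{sp}(1)$ spanned by anticommuting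 orthogonal complex structures $I_1,I_2,I_3=I_1I_2$.

\medskip\noindent\textbf{Step 3: $\mathfrak c=\mathfrak{sp}(1)$ is impossible.} Here $n=4m$. If $n=4$, local homogeneity makes the spectrum of the curvature operator constant, and Lemma~\ref{lem:four} contradicts $R_x\ne0$. Let $n\ge8$. The closure $\overline G$ is compact, connected and transitive, it preserves $R_x$, and $\mathfrak c$ is a $3$-dimensional ideal of its Lie algebra. In the list, for $n=4m\ge8$, the algebras $\mathfrak{so}(4m)$, $\mathfrak{su}(2m)$, $\mathfrak{sp}(m)$, $\mathfrak{spin}(7)$, $\mathfrak{spin}(9)$ are simple of dimension at least $10$, so the only $3$-dimensional ideal is the factor $\mathfrak{sp}(1)$ of $Sp(m)Sp(1)$. Hence $Sp(m)\subset\overline G$ commutes with $I=I_1$, preserves $R_x$ and is transitive on $S_x$, so the holomorphic sectional curvature $\langle R(u,Iu)Iu,u\rangle$ is a constant $s$ on $S_x$. An algebraic curvature tensor whose values $R(X,Y)$ commute with $I$ is determined by its holomorphic sectional curvature; with $R_I$ as in \eqref{eq:RJ}, $\frac14(R_1+R_I)$ is of this kind with the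 value $1$. So $R_x=\frac s4(R_1+R_I)$ and $R(u,Iu)=\frac s2(u\wedge Iu-I)$ for unit $u$. This endomorphism must commute with $I_2$. But $R(u,Iu)I_2u=-\frac s2II_2u$, as $I_2u\perp u,Iu$, while $I_2R(u,Iu)u=-sI_2Iu=sII_2u$. So $s=0$ and $R_x=0$, a contradiction.

\medskip\noindent\textbf{Step 4: the connected group of $\mathfrak h$ is transitive on $S_x$.} If $\mathfrak c=0$ this is Step 1. Let $\mathfrak c=\mathbb RJ$. For $h\in\mathfrak h$, $[h,J]\in\mathbb RJ$ and $\operatorname{tr}([h,J]J)=0$, so $[h,J]=0$ and $[\mathfrak g,\mathfrak g]\subset\mathfrak h$. It suffices to show that the connected group $G'$ of $[\mathfrak g,\mathfrak g]$ is transitive. The trace form is an invariant inner product on $\mathfrak g$, so $\mathfrak g=\mathfrak z\oplus[\mathfrak g,\mathfrak g]$ with center $\mathfrak z$ and $[\mathfrak g,\mathfrak g]$ semisimple of compact type; a connected group with such a Lie algebra is compact. Hence $\overline G=TG'$, where the torus $T=\overline{\exp\mathfrak z}$ commutes with $G'$. Let $\Lambda\subset\overline G$ be the stabilizer of a point. Then $S^{n-1}=\overline G/\Lambda\to\overline G/(G'\Lambda)$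 is a fibration with connected fiber $G'/(G'\cap\Lambda)$, and its base is a quotient of the compact connected abelian group $\overline G/G'$, hence a torus. As $S^{n-1}$ is simply connected and the fiber is connected, the homotopy sequence shows that this torus is simply connected, hence a point. So $\overline G=G'\Lambda$, and $G'$ is transitive.

\medskip\noindent\textbf{Step 5: $\nabla R=0$.} Let $H\subset SO(T_xM)$ be the closure of the connected group of $\mathfrak h$. It is compact, connected and transitive on $S_x$, and it preserves $R_x$ and $(\nabla R)_x$. If $-1\in H$, the tensor $(\nabla R)_x$ of odd order vanishes; to cover the other groups we consider the symmetric endomorphism $R'_uX:=(\nabla_uR)(X,u)u$ of $u^\perp=T_uS_x$. It satisfies $R'_{hu}=hR'_uh^{-1}$ for $h\in H$ and $R'_{-u}=-R'_u$, so its spectrum is independent of $u$ and symmetric about $0$. Suppose $R'_u\ne0$. The sums $\mathcal V^\pm_u$ of the eigenspaces for positive and for negative eigenvalues form orthogonal $H$-invariant subbundles of $TS_x$ of equal positive rank.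

If $n$ is odd, $TS^{n-1}=\mathcal V^+\oplus(\mathcal V^+)^\perp$ with both ranks strictly between $0$ and $n-1$. Both bundles are orientable since $S^{n-1}$ is simply connected, and their Euler classes lie in cohomology groups that vanish. So $e(TS^{n-1})=0$, contradicting $\chi(S^{n-1})=2$. If $n$ is even, every group in the list contains $-1$, except $SU(m)$ with $m=n/2\ge3$ odd. (For $Spin(7)$ and $Spin(9)$, the nontrivial central element acts as $-1$ in the spin representation.) For this group the stabilizer $SU(m-1)$ of $u$ preserves $\mathcal V_u^\pm$, and $u^\perp=\mathbb R\oplus\mathbb C^{m-1}$ is a sum of two irreducible modules of the different dimensions $1$ and $2(m-1)$. It has no two orthogonal nonzero invariant subspaces of equal dimension.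

So $R'_u=0$ for all $u\in S_x$ and, by local homogeneity, at all points of $U$. Then $R_{\dot\gamma}$ is parallel along each geodesic $\gamma(t)=\exp_y tu$. In a parallel frame the Jacobi equation has constant coefficients, so the Jacobi field $\mathcal J(t)=d(\exp_y)_{tu}(tw)$, which vanishes at $t=0$, has components odd in $t$. The geodesic symmetry $\exp_yv\mapsto\exp_y(-v)$ maps $\mathcal J(t)$ to $\mathcal J(-t)$, a vector of the same length, so it is a local isometry. Its differential at $y$ is $-1$, hence $(\nabla R)_y=0$.

\medskip\noindent\textbf{Step 6: the model space.} We use two standard facts on manifolds with $\nabla R=0$. Such a manifold is, near each point, isometric to an open subset of a simply connected symmetric space. A linear isometry between tangent spaces of two such manifolds that matches the curvature tensors is the differential of a local isometry, and of a global one if both manifolds are complete and simply connected. Let $S$ be the simply connected symmetric space for $x$, with $T_oS=T_xM$ and curvature tensor $R_x$ at $o$. By local homogeneity $U$ is locally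 isometric to $S$. The elements of $H$ preserve $R_x$, so they are differentials of isometries of $S$ fixing $o$. Since $S$ is homogeneous, the lifts of its isometries are transitive on $T_1S$, and since $S$ is complete, it is two-point homogeneous by Lemma~\ref{lem:twopoint}. This proves Proposition~\ref{prop:fiber}.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

By Proposition~\ref{prop:low} we may assume $n\ge3$. Let $T_1M$ be locally homogeneous and let $U\subset M$ be a ball. As $T_1U$ is simply connected, Lemmas~\ref{lem:span} and~\ref{lem:extend} show that the Killing fields on $T_1U$ span the tangent space at every point; this is the only use of the hypothesis. If $U$ has constant curvature $1$, it is locally symmetric and locally isometric to the unit sphere. Otherwise, by Theorem~\ref{thm:B} applied to $U$, all these fields have the form $c^*+\iota_A$, and Proposition~\ref{prop:fiber} applies. So every ball is locally symmetric and locally isometric to a two-point homogeneous space. In particular $\nabla R=0$ on $M$. As $M$ is connected, parallel transport along a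 path gives a linear isometry between any two tangent spaces that matches the curvature tensors, so any two points have isometric neighborhoods by the fact recalled in Step 6. Hence one two-point homogeneous space serves for all points of $M$, and Theorem~\ref{thm:A} is proved.

\begin{remark}
The radius plays no role. Let $T_rM$ be the bundle of tangent vectors of length $r>0$ with the metric induced by the Sasaki metric. The metric $r^{-2}g$ has the same Levi-Civita connection as $g$, its Sasaki metric is $r^{-2}$ times that of $g$, and its unit vectors are the elements of $T_rM$. So $T_rM$ is homothetic to the unit tangent sphere bundle of $(M,r^{-2}g)$. Hence, for every $r>0$, $T_rM$ is locally homogeneous if and only if $M$ is locally isometric to a two-point homogeneous space.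
\end{remark}

\begin{thebibliography}{9}

\bibitem{Besse}
Besse, \emph{Einstein Manifolds}.

\bibitem{CG}
L.~A.~Cordero, E.~Garc\'{\i}a-R\'{\i}o (Editors),
\texttt{https://libros-xestion.usc.gal/\allowbreak index.php/\allowbreak spic/\allowbreak catalog/\allowbreak view/\allowbreak 491/\allowbreak 531/\allowbreak 910-1}.

\end{thebibliography}
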